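# Distinguishing 3-connected geometric graphs: parity of crossings and the bound 4

## Geometric graphs, their automorphisms, and distinguishing labels

All graphs are finite and simple, with vertex set $V$ and $n=|V|$. We write $N(v)$ for the set of neighbors of $v$.

**Definition (geometric graph).** A geometric graph $\overline G$ realizing an abstract graph $G$ has as its vertices $n=|V(G)|$ points of $\mathbb R^2$ in general position, meaning that no three are collinear. Each edge $x_ix_j$ is drawn as the straight segment joining $x_i$ and $x_j$. Two edges $uv$ and $xy$ *cross* if the interiors of the two segments have nonempty intersection.

Example. Four points in general position are either in convex position or consist of a triangle with a point inside it. So $K_4$ has two kinds of realization. In the convex one, exactly one pair of edges crosses, namely the two diagonals. In the other, no edges cross.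

General position has three consequences that we use all the time.

* No vertex lies in the interior of an edge.
* Edges that share an endpoint do not cross.
* Two edges without a common endpoint meet in at most one point, and such a point is interior to both and is a transversal crossing.

In each case the alternative would put three vertices on a line. In the third, an overlap along a segment makes all four endpoints collinear, and a meeting at an endpoint puts a vertex inside an edge.

**Definition (geometric automorphism).** A geometric automorphism of $\overline G$ is an automorphism $\varphi$ of $G$ that preserves crossings and noncrossings: for all edges $uv,xy$, the edges $\varphi(u)\varphi(v)$ and $\varphi(x)\varphi(y)$ cross if and only if $uv$ and $xy$ cross.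

Example. Draw $K_5$ with vertices $0,1,2,3,4$ in convex position, in this cyclic order. Two edges cross if and only if their four endpoints are distinct and alternate around the pentagon. So $i\mapsto i+1$ and $i\mapsto -i$ (mod 5) are geometric automorphisms. The map $i\mapsto 2i$ is an automorphism of the abstract $K_5$, but it is not geometric: it sends the crossing pair $02,\,13$ to the pair $04,\,21$ of two sides of the pentagon, which do not cross.

The geometric automorphisms of $\overline G$ form a group, which we call $\Gamma$. It acts faithfully on $V$.

**Definition (distinguishing number).** A labelling $f:V\to\{1,\dots,r\}$ is *$r$-distinguishing* if no nontrivial geometric automorphism of $\overline G$ preserves the labels. The least $r$ for which such a labelling exists is $D(\overline G)$. For an abstract graph $G$, $D_g(G)$ is the maximum of $D(\overline G)$ over all geometric graphs realizing $G$.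

Example. In the convex $K_5$ above, the sides are exactly the edges with no crossing, so every geometric automorphism preserves the 5-cycle of sides, and $\Gamma$ is the dihedral group of order 10. Label vertex $0$ by $1$, vertex $1$ by $2$, and the rest by $3$. An element of $\Gamma$ fixing $0$ is the identity or $i\mapsto -i$, and the latter moves $1$. Hence $D\le 3$. Two labels do not suffice: one of the two classes has at most two elements, and a set $\emptyset$, $\{a\}$ or $\{a,b\}$ is preserved by some reflection $i\mapsto c-i$ (any $c$, or $c=2a$, or $c=a+b$). That reflection preserves the other class too. So $D=3$.

**Definition (3-connected).** A graph is 3-connected if it has at least 4 vertices and no set of at most 2 vertices (including the empty set) separates it.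

Example. $K_{3,m}$ with $m\ge3$ is 3-connected: after deleting two vertices, both sides are still nonempty, and a complete bipartite graph with nonempty sides is connected. In a 3-connected graph all degrees are at least 3. If $\deg v\le 2$, then $N(v)$ would separate $v$ from some other vertex, since there are at least 4 vertices.

## Does 3-connectivity bound the number of labels by 4?

For each $k\le 2$ it is known that $k$-connected geometric graphs can have arbitrarily large distinguishing number. Here are two examples for $k=1,2$. In a star $K_{1,m}$ no edges cross, so any permutation of the leaves is geometric, and the leaves need $m$ different labels. For $k=2$, take $K_{2,m}$ with $m\ge 2$, with poles $p=(0,1)$, $q=(0,-1)$ and other vertices $w_i=(i,\epsilon i^2)$, $1\le i\le m$, for a small $\epsilon>0$. For $\epsilon=0$ the segment $pw_i$ lies in the closed upper half-plane and meets the axis only at $w_i$, and $qw_j$ lies in the lower one and meets the axis only at $w_j$. So these segments are disjoint for $i\ne j$, and they remain so for small $\epsilon>0$. The points $w_i$ lie on a parabola, and for small $\epsilon$ no pole is collinear with two other vertices, so the position is general. The drawing is crossing-free, every permutation of the $w_i$ extends to a geometric automorphism, and at least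 $m$ labels are needed.

**Question.** Does there exist a 3-connected graph $G$ with $D_g(G)>4$? The question comes from "Distinguishing Geometric Graphs".

The answer is no. We shall prove the following three statements. The first two answer the question, and the third strengthens the answer.

**Theorem 1.** A geometric automorphism of a 3-connected geometric graph either preserves the counterclockwise cyclic order of edges at every vertex, or reverses it at every vertex.

**Theorem 2.** If $G$ is 3-connected, then $D_g(G)\le 4$. So no 3-connected graph has $D_g(G)>4$. The bound is attained: $D_g(K_4)=4$.

**Theorem 3.** If $G$ is 3-connected and $G\ne K_4$, then $D_g(G)\le 3$, and the value 3 occurs.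

To "preserve the order at $v$" means that the counterclockwise order of the edges at $v$ is carried to the counterclockwise order at $\varphi(v)$; "reverse" means that it is carried to the clockwise one.

## The two drawings of $K_4$

Take first the triangle $a,b,e$ (counterclockwise) with an interior point $c$. There are no crossings, so all 24 permutations are geometric. Two vertices with the same label could be swapped, so $D=4$.

It is instructive to look at the transposition $(a\,c)$, which exchanges a corner with the center and is no motion of the plane. At $b$ it swaps two of the three edges, so it reverses the order there, and likewise at $e$. At $a$, the counterclockwise order of neighbors is $b,c,e$. Its image is $b,a,e$, while the counterclockwise order at $c$ is $a,b,e$. So the order is reversed at $a$, and then also at $c$, as the transposition is its own inverse. Theorem 1 holds in this example, although nothing rigid is happening.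

In the convex drawing, $\Gamma$ consists of the permutations preserving the pair of diagonals. This is the dihedral group of order 8 acting on the corners $0,1,2,3$. The labels $1,2,3,3$ on $0,1,2,3$ are distinguishing: the only nontrivial element fixing $0$ swaps $1$ and $3$. Two labels fail by the same reflections as for the pentagon. So this drawing has $D=3$.

## Replacing crossings by vertices, and the hexagon where it fails

The abstract automorphism group does not help by itself. The graph $K_{3,m}$ is 3-connected for $m\ge3$, yet any two vertices of the $m$-side can be exchanged by an abstract automorphism. A proof must use crossings.

If there are no crossings, a textbook theorem does the work. By Whitney's theorem a 3-connected planar graph has essentially one embedding in the sphere, so every automorphism preserves all cyclic orders or reverses all of them. The natural plan is then to put a new vertex at every crossing and to apply planar theory to the resulting plane graph. For this, a geometric automorphism should act on the new graph.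

It need not. Draw $K_6$ with vertices $0,\dots,5$ in convex position, in this cyclic order, with the long diagonals $03$, $14$, $25$ not passing through one point. Crossing depends only on alternation of endpoints, so $\rho: i\mapsto i+3$ (mod 6) is a geometric automorphism. It maps each of the edges $03,14,25$ to itself and exchanges the ends of each. An action on the new graph would have to fix $p=03\cap14$ and $q=03\cap 25$. Suppose that, walking along $03$ from $0$, we meet $p$ before $q$. Walking from $\rho(0)=3$, we should again meet $p$ before $q$, but we meet $q$ first. So $\rho$ does not respect the order of crossings along an edge.

This is where the plan stops: a geometric automorphism knows *which* edges cross, but not *in which order* the crossings lie along an edge. What it certainly preserves is the *number* of crossing pairs between two paths. So we look for a statement about cyclic orders whose only input is such numbers.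

Here is one. Join $x$ to $z$ by three paths without common inner vertices. If nothing crosses, the order in which the paths leave $x$ is the mirror image of the order in which they arrive at $z$. Each crossing between two of the paths should undo or redo this mirroring, so the *parity* of the number of crossings decides how the two orders compare. A geometric automorphism preserves that parity. Hence if it reverses the orientation of the three edges at $x$, it must do so at $z$. It then remains to link any three edges at any vertex to any three edges at any other vertex, and here 3-connectivity enters.

## Menger's theorem in three forms

We recall Menger's theorem.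

* **(M1)** For vertex sets $S,T$, the maximum number of pairwise disjoint $S$–$T$ paths equals the minimum size of a vertex set meeting all $S$–$T$ paths.
* **(M2)** For distinct nonadjacent $x,z$, the maximum number of internally disjoint $x$–$z$ paths equals the minimum size of a set in $V\setminus\{x,z\}$ separating $x$ from $z$.

**Lemma 1.** In a 3-connected graph $G$, any two distinct vertices $x,z$ are joined by three internally disjoint paths.

*Proof.* If $x,z$ are nonadjacent, this is (M2). Let them be adjacent. We claim that no set $W\subseteq V\setminus\{x,z\}$ with $|W|\le 1$ separates $x$ from $z$ in $G-xz$. If one did, then $V\setminus W=X\sqcup Z$ with $x\in X$, $z\in Z$, and $xz$ would be the only edge of $G$ between $X$ and $Z$. Since $|V|\ge4$, we have $|X|+|Z|\ge3$, so one part has at least two vertices. Say it is $X$; the other case is symmetric. Then $W\cup\{x\}$, of size at most 2, separates $X\setminus\{x\}$ from $Z$ in $G$, a contradiction. So (M2) applied to $G-xz$ gives two internally disjoint $x$–$z$ paths there, and the edge $xz$ is a third. $\square$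

## Removing triple points without changing the symmetry

From now on, $\overline G$ is a geometric graph realizing a 3-connected graph $G$. To count crossings along a path it is convenient that no three edges pass through one point.

**Lemma 2.** The vertices of $\overline G$ can be moved so that the position stays general, the crossing relation (hence $\Gamma$) and all cyclic orders at vertices are unchanged, and no three edges have a common interior point.

*Proof.* Having no three collinear points is an open condition, so it holds on a small ball $B\subset(\mathbb R^2)^n$ around the given configuration. Move the vertices continuously inside $B$. Two disjoint segments can start or stop crossing only when an endpoint of one lies on the other, which makes three vertices collinear. The cyclic order at $x$ can change only when two edges at $x$ point in the same direction, which again makes three vertices collinear. So crossing relation and cyclic orders are constant on $B$.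

Three edges with a common interior point pairwise cross, so they have six distinct endpoints. For three edges with six distinct endpoints, concurrency of the three spanned lines implies the vanishing of the determinant of their three coefficient vectors. This determinant is a polynomial in the coordinates of the six points. It is not identically zero, because the six points may be chosen so that the lines are the sides of a triangle. There are finitely many such polynomials. Their product is not the zero polynomial, so it does not vanish on all of $B$. Choose a point of $B$ where it is nonzero. $\square$

We replace $\overline G$ by such a configuration. Both $\Gamma$ and the statement of Theorem 1 are unaffected.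

## The two sides of a self-crossing cycle

The drawing of a cycle may cross itself, so it has no inside. It does have a consistent two-coloring of its complement, and that is all we need.

**Lemma 3.** Let $C$ be the drawing of a cycle of $G$. There is a function $\alpha:\mathbb R^2\setminus C\to\mathbb Z/2$ that is locally constant and takes different values on the two sides of $C$ near any point lying in the interior of exactly one edge of $C$.

*Proof.* Choose coordinates in which no edge of $C$ is vertical, and write $\xi$ for the horizontal coordinate. For $p\notin C$, let $\alpha(p)$ be the parity of the number of edges $ab$ of $C$, with left endpoint $a$, such that $\xi(a)\le\xi(p)<\xi(b)$ and the point of $ab$ at abscissa $\xi(p)$ lies above $p$.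

**Step 1: $\alpha$ is locally constant.** Let $p_0\notin C$. An edge with no endpoint at abscissa $\xi(p_0)$ contributes a constant near $p_0$: either $\xi(p_0)$ is outside its range, or the edge passes strictly above or strictly below $p_0$. Now let $a$ be a vertex of $C$ with $\xi(a)=\xi(p_0)$, so $a\ne p_0$. If $a$ lies below $p_0$, its two edges contribute $0$ near $p_0$. If $a$ lies above $p_0$ and $p$ is near $p_0$, there are two possibilities. For $\xi(p)<\xi(a)$, the counted edges at $a$ are those going to the left. For $\xi(p)\ge\xi(a)$, they are those going to the right. These two numbers add up to $2$, so they have the same parity. No edge has both endpoints at abscissa $\xi(p_0)$, so for different vertices $a$ these contributions concern different edges. Hence the total parity is constant near $p_0$.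

**Step 2: $\alpha$ changes across an edge.** Let $q$ be in the interior of exactly one edge $e$ of $C$. Then $q$ is not a vertex of $C$, since no vertex lies in the interior of an edge. Compare points just below and just above $q$ on the vertical line through $q$. Every edge of $C$ other than $e$ misses $q$, so it contributes the same to both, and $e$ is counted only for the lower point. So the two values differ. A small disc around $q$ minus $e$ consists of two half-discs disjoint from $C$, and $\alpha$ is constant on each. $\square$

## Three paths between two vertices: the parity formula

For paths $P,Q$ let $\mathrm{cr}(P,Q)$ be the number of crossing pairs $(e,f)$ with $e\in P$, $f\in Q$.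

**Definition (triad).** A triad $t=(x;e_1,e_2,e_3)$ is a vertex $x$ with three distinct edges at $x$. Its sign $\varepsilon(t)$ is $+1$ if $e_1,e_2,e_3$ are in counterclockwise order around $x$, and $-1$ otherwise.

Example. In the square with corners $0=(0,0)$, $1=(1,0)$, $2=(1,1)$, $3=(0,1)$, the triad $(0;01,02,03)$ has sign $+1$: the directions are $0^\circ,45^\circ,90^\circ$.

**Lemma 4.** Let $P_1,P_2,P_3$ be internally disjoint $x$–$z$ paths, $x\ne z$, with distinct first edges. Let $\sigma_x$ be the sign of the triad of their first edges at $x$, and $\sigma_z$ the sign of the triad of their last edges at $z$, each in the order $1,2,3$. Then
$$\sigma_x\sigma_z=-(-1)^{\mathrm{cr}(P_1,P_2)+\mathrm{cr}(P_1,P_3)+\mathrm{cr}(P_2,P_3)}.\tag{1}$$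

Before the proof we test it on the square. For $x=0$, $z=2$ take the paths $0\,1\,2$, $0\,2$, $0\,3\,2$. No two of their edges cross. At $0$ the directions are $0^\circ,45^\circ,90^\circ$, so $\sigma_x=+1$. At $2$ they are $270^\circ,225^\circ,180^\circ$, so $\sigma_z=-1$. The product is $-1=-(-1)^0$. For $x=0$, $z=1$ take $0\,1$, $0\,2\,1$, $0\,3\,1$. Here $02$ crosses $31$, and this is the only crossing. At $0$ the sign is $+1$. At $1$ the directions are $180^\circ,90^\circ,135^\circ$, whose counterclockwise order is path 2, path 3, path 1, so the sign is $+1$. The product is $+1=-(-1)^1$.

*Proof.* The first edges are distinct, so at most one $P_i$ is the single edge $xz$. Hence $C=P_1\cup P_2$ is a cycle of $G$. The last edges are distinct as well, since two paths with the same last edge would share an inner vertex or both be the edge $xz$. Take $\alpha$ from Lemma 3. The plan is to travel from $x$ to $z$ twice, once just to the left of $P_1$ and once along $P_3$, and to count modulo 2 how often $\alpha$ changes.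

**Step 1: sectors at the ends.** This step fixes the start and finish of both trips. Choose $\rho>0$ so small that the closed disc of radius $\rho$ around each vertex of $P_1$ meets $C$ only in the two edges of $C$ at that vertex, and meets these in radii; we also take $2\rho$ smaller than the length of every edge of $C$. The radii cut the disc into two sectors disjoint from $C$, so $\alpha$ is constant on each. By Lemma 3, applied at a point of a radius, $\alpha$ takes different values on the two sectors. At $x$ and at $z$, one radius belongs to $P_1$ and one to $P_2$. Orient $P_1$ from $x$ to $z$.

* Let $L_x$ be the sector at $x$ immediately to the left of $P_1$. It is swept counterclockwise from $P_1$ to $P_2$.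
* Let $L_z$ be the sector at $z$ immediately to the left of $P_1$. Seen from $z$ the direction of $P_1$ is reversed, so $L_z$ is swept clockwise from $P_1$ to $P_2$.

Write $\alpha(L_x),\alpha(L_z)$ for the constant values.

**Step 2: the trip beside $P_1$.** We claim
$$\alpha(L_z)-\alpha(L_x)\equiv\mathrm{cr}(P_1,P_2)\pmod 2.\tag{2}$$
Let $e$ be an edge of $P_1$ and let $e'$ be the part of $e$ at distance at least $\rho/2$ from both ends of $e$. An edge $f\neq e$ of $C$ that does not cross $e$ is disjoint from $e'$, since it meets $e$ at most in a common endpoint. So it has positive distance from $e'$. An edge $f$ of $C$ that crosses $e$ has no endpoint in common with $e$, so by the choice of $\rho$ it avoids the discs around the ends of $e$, and it crosses $e$ at an inner point of $e'$. Different such $f$ cross $e$ at different points, because no three edges are concurrent, and all these crossings are transversal. Hence for small $\delta>0$ the segment parallel to $e'$ at distance $\delta$ on its left meets $C$ exactly once for each edge $f$ of $C$ crossing $e$, transversally, at a point of no other edge of $C$.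

The ends of the parallel segment are near points at distance $\rho/2$ from the ends of $e$, just to the left of $e$. So for small $\delta$ they lie in the left sectors of the discs of radius $\rho$. At an inner vertex of $P_1$, the sector immediately left of the incoming edge is the sector immediately left of the outgoing edge. It is disjoint from $C$ and connected, so consecutive parallel segments can be joined inside it without meeting $C$. The result is an arc from $L_x$ to $L_z$. Along it, $\alpha$ changes exactly once for every pair $(e,f)$ with $e\in P_1$, $f\in C$, and $e,f$ crossing. A crossing pair with $e\in P_1$, $f\in P_2$ is counted once. A crossing pair inside $P_1$ is counted twice, once from each of its edges. This proves (2).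

**Step 3: the trip along $P_3$.** Trim $P_3$ so that it starts inside the disc at $x$ and ends inside the disc at $z$; its first and last edges differ from those of $P_1,P_2$, so its ends lie inside sectors. No vertex of $P_3$ other than $x,z$ is on $C$: it is not a vertex of $C$ by internal disjointness, and no vertex is interior to an edge. No vertex of $C$ is interior to an edge of $P_3$. So the trimmed path meets $C$ only in crossings of an edge of $P_3$ with an edge of $C$. Each is transversal and lies on exactly one edge of $C$, since no three edges are concurrent. By Lemma 3,
$$\alpha(\text{end})-\alpha(\text{start})\equiv\mathrm{cr}(P_3,P_1)+\mathrm{cr}(P_3,P_2)\pmod 2.\tag{3}$$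

**Step 4: signs as sectors.** This step expresses the ends of the second trip by $\sigma_x,\sigma_z$. The path $P_3$ starts in $L_x$ if and only if the counterclockwise order at $x$ is $P_1,P_3,P_2$, that is, if and only if $\sigma_x=-1$. It ends in $L_z$ if and only if the clockwise order at $z$ is $P_1,P_3,P_2$, that is, if and only if the counterclockwise order is $P_1,P_2,P_3$, or $\sigma_z=+1$. Let $[\cdot]$ denote the indicator of a statement. Since the two sectors have different values of $\alpha$,
$$\alpha(\text{start})=\alpha(L_x)+[\sigma_x=+1],\qquad \alpha(\text{end})=\alpha(L_z)+[\sigma_z=-1].$$

**Step 5: comparison.** Insert this into (3) and use (2). Modulo 2,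
$$\mathrm{cr}(P_3,P_1)+\mathrm{cr}(P_3,P_2)\equiv\mathrm{cr}(P_1,P_2)+[\sigma_z=-1]+[\sigma_x=+1].$$
So the sum of the three crossing numbers is odd if and only if exactly one of $\sigma_z=-1$, $\sigma_x=+1$ holds, that is, if and only if $\sigma_x=\sigma_z$. This is (1). $\square$

## Linking all triads by internally disjoint paths

**Definition (linked triads).** Triads $(x;e_1,e_2,e_3)$ and $(z;f_1,f_2,f_3)$ with $x\ne z$ are linked if there are internally disjoint $x$–$z$ paths $P_1,P_2,P_3$ such that $P_i$ has first edge $e_i$ and last edge $f_i$.

Example. In the square drawing of $K_4$, the paths $0\,1$, $0\,2\,1$, $0\,3\,1$ link $(0;01,02,03)$ and $(1;10,12,13)$.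

For $\varphi\in\Gamma$ put $\eta_\varphi(t)=\varepsilon(\varphi t)\,\varepsilon(t)$, where $\varphi t$ is the image triad at $\varphi(x)$. Reordering the three edges changes both factors in the same way, so $\eta_\varphi$ is a function on unordered triads. It records whether $\varphi$ preserves or reverses the orientation of $t$.

If $t,t'$ are linked by $P_1,P_2,P_3$, then $\varphi t,\varphi t'$ are linked by $\varphi P_1,\varphi P_2,\varphi P_3$, which have the same crossing numbers because $\varphi$ is geometric. By Lemma 4, $\varepsilon(\varphi t)\varepsilon(\varphi t')=\varepsilon(t)\varepsilon(t')$, so
$$\eta_\varphi(t)=\eta_\varphi(t')\quad\text{whenever } t,t' \text{ are linked}.\tag{4}$$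
Let $\sim$ be the equivalence relation on unordered triads generated by linking. Then $\eta_\varphi$ is constant on the classes of $\sim$.

**Lemma 5.** If $G$ is 3-connected, all triads are equivalent under $\sim$.

*Proof.* Linking compares triads at different vertices. To compare two triads at the same vertex $x$, we link both to one triad at another vertex $u$. If $\deg x=3$ there is only one triad at $x$. So let $\deg x\ge4$, let $xo_1,\dots,xo_4$ be distinct edges, and write $ijk$ for the triad $\{xo_i,xo_j,xo_k\}$. Call a pairing $\{ab|cd\}$ of $\{1,2,3,4\}$ *available* if $G-x$ contains disjoint paths $A$ from $o_a$ to $o_b$ and $B$ from $o_c$ to $o_d$.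

**Step 1: an available pairing gives equivalences.** Suppose $\{ab|cd\}$ is available. As $G-x$ is connected, it contains a path $Q$ from some $u\in A$ to some $u'\in B$ with no inner vertex in $A\cup B$. Its length is at least 1, since $A$ and $B$ are disjoint. Consider three paths from $x$ to $u$:

* go to $o_a$, then along $A$ to $u$;
* go to $o_b$, then along $A$ to $u$;
* go to $o_c$, then along $B$ to $u'$, then along $Q$ to $u$.

(If $u=o_a$, the first is just the edge $xu$; similarly for $u=o_b$.) The first two use disjoint parts of $A\setminus\{u\}$ inside, and the third uses only vertices of $B$ and inner vertices of $Q$. So they are internally disjoint and link the triad $abc$ to a triad at $u$. Now replace the third path by the one that goes to $o_d$, then along $B$ to $u'$, then along $Q$ to $u$. The three paths are again internally disjoint. Their last edges are the same as before, because the third path still ends with the last edge of $Q$. Hence $abc\sim abd$. Exchanging the roles of $A$ and $B$ gives $cda\sim cdb$.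

**Step 2: at least two of the three pairings are available.** The graph $G-x$ stays connected after deletion of any one vertex. Such a deletion leaves a vertex of $\{o_1,o_2\}$ and a vertex of $\{o_3,o_4\}$, joined by a path. So no single vertex meets all $\{o_1,o_2\}$–$\{o_3,o_4\}$ paths in $G-x$, and by (M1) there are two disjoint such paths. Their ends pair $1,2$ with $3,4$, so $\{13|24\}$ or $\{14|23\}$ is available. In the same way, starting from the splitting $\{1,3\},\{2,4\}$ we see that $\{12|34\}$ or $\{14|23\}$ is available, and from $\{1,4\},\{2,3\}$ that $\{12|34\}$ or $\{13|24\}$ is. So any two of the three pairings include an available one, and at most one pairing fails to be available.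

**Step 3: all triads at $x$ are equivalent.** Relabel so that $\{13|24\}$ and $\{12|34\}$ are available. By Step 1, the first gives $123\sim134$ and $124\sim234$, and the second gives $123\sim124$. So all four triads in $\{1,2,3,4\}$ are equivalent. Two triads at $x$ that differ by the exchange of one edge lie in a common set of four edges, so they are equivalent. Any two triads at $x$ are joined by a sequence of such exchanges.

**Step 4: different vertices.** For $x\ne z$, Lemma 1 gives three internally disjoint $x$–$z$ paths. Since $G$ is simple, at most one of them is the edge $xz$, so their first edges are distinct, and so are their last edges. They link some triad at $x$ to some triad at $z$. With Step 3, all triads of $G$ are equivalent. $\square$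

## Rigidity of cyclic orders and vertex stabilizers

*Proof of Theorem 1.* Let $\varphi\in\Gamma$. By (4) and Lemma 5, $\eta_\varphi$ takes the same value on all triads. A cyclic order is determined by the orientations of its triples. So if the value is $+1$, then $\varphi$ preserves the counterclockwise order at every vertex, and if it is $-1$, then $\varphi$ reverses it at every vertex. $\blacksquare$

We write $\eta(\varphi)$ for this value. The map $\eta:\Gamma\to\{\pm1\}$ is a homomorphism, because
$$\eta_{\varphi\psi}(t)=\varepsilon(\varphi\psi t)\varepsilon(\psi t)\cdot\varepsilon(\psi t)\varepsilon(t)=\eta_\varphi(\psi t)\,\eta_\psi(t).$$

For a vertex $v$ of degree $d\ge3$, let $w_0,\dots,w_{d-1}$ be its neighbors in counterclockwise order, with indices mod $d$. Let $\Gamma_v$ be the stabilizer of $v$ and $\Gamma_{v,w}$ the pointwise stabilizer of $v$ and $w$.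

**Lemma 6.** Let $\overline G$ be a 3-connected geometric graph.

1. If $\eta(\varphi)=+1$ and $\varphi$ fixes two adjacent vertices, then $\varphi=\mathrm{id}$.
2. If $\varphi$ fixes $v$ and three neighbors of $v$, then $\varphi=\mathrm{id}$.
3. $|\Gamma_{v,w_j}|\le2$. A nontrivial element $r_{w_j}$ of $\Gamma_{v,w_j}$ has $\eta=-1$ and satisfies $r_{w_j}(w_i)=w_{2j-i}$. Only the identity fixes $v,w_j,w_{j+1}$.
4. $\Gamma_v$ acts faithfully on $\{w_i\}$, as a subgroup of the dihedral group $\{i\mapsto a\pm i\}$ of order $2d$. Elements with $\eta=+1$ act as rotations $i\mapsto a+i$, and elements with $\eta=-1$ as reflections $i\mapsto a-i$.

*Proof.* (1) If $\varphi$ fixes $v$ and one neighbor of $v$, it preserves the cyclic order on $N(v)$ and fixes one point of it, so it fixes $N(v)$ pointwise. Now each $u\in N(v)$ is fixed and has the fixed neighbor $v$, so the argument applies at $u$. Since $G$ is connected, $\varphi=\mathrm{id}$.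

(2) Here $\varphi$ fixes a triad edge by edge, so $\eta(\varphi)=+1$, and (1) applies.

(3) By (1), a nontrivial element has $\eta=-1$. So it reverses the cyclic order on $N(v)$ and fixes $w_j$, which gives the formula. The product of any two nontrivial elements, equal or not, has $\eta=+1$ and fixes $v$ and $w_j$, so it is the identity. Hence each nontrivial element is its own inverse, and any two coincide. Finally $r_{w_j}(w_{j+1})=w_{j-1}\ne w_{j+1}$, because $d\ge3$.

(4) Elements of $\Gamma_v$ preserve or reverse the cyclic order on $N(v)$ according to $\eta$, so they act as stated. The action is faithful by (2). $\square$

Example. In the square $K_4$ with $v=0$ and $w_0,w_1,w_2=1,2,3$, the element $r_{w_1}$ is the reflection in the diagonal $02$. It swaps $w_0$ and $w_2$.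

## Four labels suffice

*Proof of Theorem 2.* Take any realization of $G$, any vertex $v$, and two consecutive neighbors $w_0,w_1$ in the counterclockwise order at $v$. Label $v,w_0,w_1$ by $1,2,3$ and all other vertices by $4$. A label-preserving $\varphi\in\Gamma$ fixes $v,w_0,w_1$, so $\varphi=\mathrm{id}$ by Lemma 6(3). Hence $D(\overline G)\le4$ for every realization, and $D_g(G)\le4$. In the crossing-free realization of $K_4$, every permutation of the vertices is a geometric automorphism, so all four labels must differ and $D=4$. Thus $D_g(K_4)=4$. $\blacksquare$

## Three labels suffice when $G\ne K_4$

To save a label, give $v$ its own label and mark a subset of $N(v)$ with no dihedral symmetry. This works for large degree, but not for small degree, for the following reason.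

**Lemma 7.** For $d\in\{3,4,5\}$, every subset of $\mathbb Z_d$ is preserved by some reflection $i\mapsto c-i$, and every such reflection is nontrivial.

*Proof.* The subset or its complement has at most two elements, and a bijection preserving one preserves the other. The set $\{a\}$ is preserved by $i\mapsto2a-i$, the set $\{a,b\}$ by $i\mapsto a+b-i$, and $\emptyset$ by any reflection. A reflection is nontrivial because $c-i=i$ for all $i$ would force $2\equiv 0$ mod $d$. $\square$

So if all degrees are at most 5, marks inside $N(v)$ alone cannot defeat a full dihedral group $\Gamma_v$, and we must use vertices outside $N(v)$. If there are none, $G$ is complete and small, and we count group orders.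

*Proof of $D_g(G)\le3$ in Theorem 3.* Fix a realization.

**Case 1: some $v$ has $d=\deg v\ge6$.** We mark an asymmetric subset of $N(v)$. Label $v$ by $1$, the vertices $w_0,w_1,w_3$ by $2$, and the rest by $3$. A label-preserving $\varphi$ fixes $v$ and acts on $\mathbb Z_d$ preserving $\{0,1,3\}$. The gaps between cyclically consecutive points of this set are $1$ (from $0$ to $1$), $2$ (from $1$ to $3$) and $d-3\ge 3$ (from $3$ to $0$). They are distinct. A rotation preserving the set maps each gap to a gap of the same length, hence to itself, with its direction kept. So it fixes the points of the set and is trivial. A reflection preserving the set would map each gap to itself with its ends interchanged, so $0\leftrightarrow1$ and also $1\leftrightarrow3$, which is impossible. By Lemma 6(4), $\varphi=\mathrm{id}$.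

**Case 2: all degrees are at most 5 and $G$ is not complete.** We use non-neighbors as additional marks. Choose $v$ with $Y:=V\setminus(N(v)\cup\{v\})\ne\emptyset$. Then $d=\deg v\in\{3,4,5\}$.

(a) Suppose $\Gamma_{v,w}=1$ for some $w\in N(v)$. Label $v,w$ by $1,2$ and the rest by $3$. A label-preserving element lies in $\Gamma_{v,w}=1$.

(b) Otherwise $r_w$ exists for every $w\in N(v)$. Suppose some $r_w$ moves some $y\in Y$. Label $v$ by $1$, $w$ and $y$ by $2$, the rest by $3$. A label-preserving $\varphi$ fixes $v$ and preserves $\{w,y\}$. It fixes $w$ and $y$, since $w$ is adjacent to $v$ and $y$ is not. So $\varphi\in\{\mathrm{id},r_w\}$, and $\varphi=\mathrm{id}$ because $r_w$ moves $y$.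

(c) Otherwise every $r_w$ exists and fixes $Y$ pointwise. We first show that $G$ has a very special shape. Put $s=r_{w_1}r_{w_0}$. Then $w_i\mapsto w_{-i}\mapsto w_{2+i}$, so
$$s(w_i)=w_{i+2},\qquad s\ne\mathrm{id},\qquad \eta(s)=+1,$$
and $s$ fixes $Y$ pointwise. By Lemma 6(1), no two vertices of $Y$ are adjacent. Let $y\in Y$. Then $N(y)\subseteq N(v)$ and $|N(y)|\ge3$. As $s$ fixes $y$, the set $N(y)$ is a union of $s$-orbits in $N(v)$. For $d=3,5$, $s$ is transitive on $N(v)$. For $d=4$, its orbits there have size 2, and a union of orbits with at least 3 elements is everything. In all cases $N(y)=N(v)$. Thus $w_0$ is adjacent to $v$ and to every vertex of $Y$. All these vertices and $w_0$ are fixed by $r_{w_0}\ne\mathrm{id}$. By Lemma 6(2) applied at $w_0$, we get $1+|Y|\le2$. So $Y=\{y\}$.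

Now label $v,w_0$ by $1$, label $y,w_1$ by $2$, and label the rest by $3$. Let $\varphi\in\Gamma$ preserve labels. The only vertex other than $v$ not adjacent to $v$ is $y$. Suppose $\varphi(v)=w_0$. Then exactly one vertex other than $w_0$ is not adjacent to $w_0$, namely $\varphi(y)\in\{y,w_1\}$. Since $w_0$ is adjacent to $y$, this vertex is $w_1$. Apply $r_{w_0}$, which fixes $w_0$ and sends $w_1$ to $w_{-1}$. So $w_{-1}\ne w_1$ is also not adjacent to $w_0$, a contradiction. Hence $\varphi(v)=v$, and so $\varphi(w_0)=w_0$. Then $\varphi$ fixes $y$, the unique non-neighbor of $v$, hence also $w_1$. By Lemma 6(3), $\varphi=\mathrm{id}$.

**Case 3: $G=K_m$ with all degrees at most 5.** As $G\ne K_4$, $m\in\{5,6\}$. If $\Gamma_{v,w}=1$ for some $v\ne w$, label as in (a). So assume that for all $v\ne w$ the nontrivial element $r_{v,w}$ of $\Gamma_{v,w}$ exists. Note that if every $\Gamma_v$ is transitive on $V\setminus\{v\}$, then $\Gamma$ is transitive on $V$: to move $a$ to $b\neq a$, use $\Gamma_v$ for a third vertex $v$.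

*The graph $K_6$: the assumption is impossible.* Here $d=5$. Each $\Gamma_v$ contains the five reflections $i\mapsto2j-i$ of $\mathbb Z_5$, hence also their products. So $|\Gamma_v|=10$, and $\Gamma_v$ is transitive on $V\setminus\{v\}$. Therefore $\Gamma$ is transitive and $|\Gamma|=6\cdot10=60$. As $\eta(r_{v,w})=-1$, the group $\Gamma^+=\ker\eta$ has order 30. By Lemma 6(4), the stabilizer $\Gamma_v^+$ of $v$ in $\Gamma^+$ consists of the five rotations of $\mathbb Z_5$. It has order 5, and $v$ is the only vertex that it fixes.

By Cauchy's theorem $\Gamma^+$ contains an involution. In the regular representation of $\Gamma^+$ on its 30 elements, this involution has no fixed points, so it is a product of 15 transpositions, an odd permutation. Hence the sign is a surjective homomorphism $\Gamma^+\to\{\pm1\}$, and its kernel $J$ has order 15. An element of order 5 has trivial image in a group of order 2, so all elements of order 5 lie in $J$. A group of order 15 is cyclic and has a unique subgroup of order 5. So the groups $\Gamma_v^+$, $v\in V$, all coincide. This common group fixes every vertex, a contradiction.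

*The graph $K_5$.* Here $d=4$. Each $\Gamma_v$ contains $i\mapsto-i$ and $i\mapsto2-i$, hence the Klein group $\{i\mapsto\pm i,\ i\mapsto2\pm i\}$. So $|\Gamma_v|\in\{4,8\}$.

Suppose $|\Gamma_v|=4$ for some $v$, so that $\Gamma_v$ is this Klein group. Label $v$ by $1$, $w_0,w_1$ by $2$, and $w_2,w_3$ by $3$. A label-preserving element fixes $v$ and preserves $\{0,1\}\subset\mathbb Z_4$. A rotation $i\mapsto a+i$ preserves $\{0,1\}$ only for $a=0$, and a reflection $i\mapsto a-i$ only for $a=1$. The reflection $i\mapsto1-i$ is not in $\Gamma_v$. So the labelling is distinguishing.

Otherwise $|\Gamma_v|=8$ for every $v$. Then $\Gamma_v$ is the full dihedral group and is transitive on $V\setminus\{v\}$, so $\Gamma$ is transitive and $|\Gamma|=5\cdot8=40$. Thus $\Gamma$ is a subgroup of index 3 in $S_5$. The action of $S_5$ on its three cosets gives a homomorphism $S_5\to S_3$ with transitive image, of order 3 or 6. But the normal subgroups of $S_5$ are $1,A_5,S_5$, so its quotients have orders $120,2,1$. This is a contradiction, and the bound $D_g(G)\le3$ is proved in all cases.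

**Sharpness: wheels with 4 or 5 spokes.** It remains to show that the value 3 occurs. Let $W_d$ be the wheel with rim $C_d$, $d\in\{4,5\}$. It is 3-connected: after deletion of at most two vertices, either the hub remains and is adjacent to all remaining vertices, or the hub is deleted and the rim minus at most one vertex is connected. Draw the rim as a convex polygon and put the hub inside it, off all diagonals. No three vertices are collinear, because a line through two rim vertices meets the polygon only in a side or a diagonal. There are no crossings, because the spokes run inside the polygon and share the hub. So every graph automorphism is geometric. Each automorphism fixes the hub, the only vertex of degree $d>3$, and the automorphism group acts on the rim as the full dihedral group.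

For any labelling with at most two labels, Lemma 7 gives a nontrivial reflection of the rim preserving one label class on the rim, hence also the complementary class. Together with the fixed hub, it is a nontrivial label-preserving geometric automorphism. So no labelling with two labels is distinguishing, and $D_g(W_d)\ge3$. Since $W_d\ne K_4$, the bound just proved gives $D_g(W_d)=3$. $\blacksquare$
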